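\title{The moving off property does not make $C_k(X)$ a Baire space}

\begin{abstract}
A completely regular space $X$ has the moving off property if every collection of nonempty compact sets that contains, for each compact set, a member disjoint from it has an infinite subcollection that can be separated by a discrete family of open sets. This property is necessary for the space $C_k(X)$ of continuous real-valued functions with the compact-open topology to be Baire, and it has been conjectured to be sufficient. We disprove the conjecture in ZFC: there is a countable, hemicompact, zero-dimensional $T_1$ space $X$ with the moving off property such that $C_k(X)$ is meager in itself. The space is the tree $\omega^{<\omega}$, in which every node is the limit of its children, with the neighborhoods of the root coarsened along an unbounded $\le^*$-increasing family of functions. We also obtain counterexamples of every infinite cardinality, show that $X$ fails to be a $k$-space at one point only, and characterize the moving off property by a game.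
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $X$ be a topological space and $C(X)$ the set of continuous functions $X\to\mathbb{R}$. The \emph{compact-open topology} on $C(X)$ is generated by the sets $[K,U]=\{f\in C(X): f(K)\subseteq U\}$ with $K\subseteq X$ compact and $U\subseteq\mathbb{R}$ open, and $C_k(X)$ is $C(X)$ with this topology. We use the textbook fact that this is the topology of uniform convergence on compact sets: the sets
\[
V(f,K,\varepsilon)=\{h\in C(X): |h(x)-f(x)|<\varepsilon \text{ for all } x\in K\}\qquad(K\text{ compact},\ \varepsilon>0)
\]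
form a neighborhood base at $f$. A space is \emph{Baire} if every countable intersection of dense open sets is dense, and it is \emph{meager in itself} if it is a countable union of nowhere dense sets. Completely regular spaces are assumed to be $T_1$, and $\omega=\{0,1,2,\dots\}$.

Which property of $X$ makes $C_k(X)$ Baire? If $X$ is compact, $C_k(X)$ is a Banach space, and if $X=\omega$ is discrete, $C_k(X)=\mathbb{R}^\omega$; both are completely metrizable, hence Baire. In general there is an obstruction. A basic neighborhood $V(f,K,\varepsilon)$ says nothing about values off $K$, so for each $n$ the functions that exceed $n$ on some compact set from a given supply of ``far away'' compact sets are dense. If $C_k(X)$ is Baire, one continuous function does this for all $n$, and such a function pulls infinitely many of the compact sets apart. The following definitions describe the outcome.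

A collection $\mathcal A$ of subsets of $X$ \emph{moves off} a collection $\mathcal B$ if for every $B\in\mathcal B$ there is $A\in\mathcal A$ with $A\cap B=\emptyset$. The collection $\mathcal A$ is \emph{discrete} if every point of $X$ has an open neighborhood meeting at most one member of $\mathcal A$. It is \emph{strongly discrete} if there are open sets $U_A\supseteq A$ $(A\in\mathcal A)$ forming a discrete indexed family: every point has an open neighborhood that meets $U_A$ for at most one $A$. In particular the sets $U_A$ are pairwise disjoint. A completely regular space $X$ has the \emph{moving off property} (MOP) if every collection of nonempty compact subsets of $X$ that moves off the compact subsets of $X$ has an infinite strongly discrete subcollection.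

\begin{proposition}\label{prop:G}
Let $X$ be completely regular, let $\mathcal K$ be a collection of nonempty compact sets that moves off the compact sets, and put $G_n=\bigcup_{K\in\mathcal K}[K,(n,\infty)]$. Each $G_n$ is open and dense in $C_k(X)$, and $\bigcap_n G_n\ne\emptyset$ if and only if $\mathcal K$ has an infinite strongly discrete subcollection.
\end{proposition}

\begin{proof}
If $K$ is compact, $B$ is closed and $K\cap B=\emptyset$, there is a continuous $h:X\to[0,1]$ with $h=1$ on $K$ and $h=0$ on $B$: take $h_x:X\to[0,1]$ with $h_x(x)=1$ and $h_x|_B=0$ for $x\in K$, cover $K$ by finitely many sets $\{h_x>1/2\}$, and let $h=\min(1,2\max h_x)$.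

The set $G_n$ is a union of subbasic open sets. Given $V(f,B,\varepsilon)$, take $K\in\mathcal K$ disjoint from $B$ and $h$ as above; then $f+ch$ equals $f$ on $B$ and lies in $G_n$ for large $c$. So $G_n$ is dense.

Let $f\in\bigcap_nG_n$. Put $n_0=0$; given $n_k$, choose $K_k\in\mathcal K$ with $f>n_k$ on $K_k$ and an integer $n_{k+1}>\max f(K_k)+1$. The intervals $I_k=(n_k,n_{k+1}-1)\supseteq f(K_k)$ are at distance at least $1$ from each other, so an open interval of length $1$ meets at most one of them, and the sets $f^{-1}(I_k)\supseteq K_k$ form a discrete family. Conversely, let $K_k\in\mathcal K$ $(k\in\omega)$ be distinct and let $U_k\supseteq K_k$ be a discrete family of open sets. Take $h_k=1$ on $K_k$ and $h_k=0$ off $U_k$. Near each point, $f=\sum_k(k+1)h_k$ has at most one nonzero term, so $f$ is continuous, and $f=k+1$ on $K_k$ gives $f\in G_k$.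
\end{proof}

Thus the MOP is the Baire category theorem for one special kind of sequence of dense open sets. Call $X$ a \emph{$q$-space} if each $x\in X$ has neighborhoods $U_0,U_1,\dots$ such that every sequence of points $x_n\in U_n$ has a cluster point. Gruenhage and Ma proved, for completely regular $X$:
\begin{enumerate}
\item[(i)] if $C_k(X)$ is Baire, then $X$ has the MOP;
\item[(ii)] if $X$ is a $q$-space, then $X$ has the MOP if and only if $C_k(X)$ is Baire;
\item[(iii)] a $q$-space with the MOP is locally compact.
\end{enumerate}
Statement (i) also follows from Proposition~\ref{prop:G}, and (ii) says that among $q$-spaces the sequences $(G_n)$ detect every failure of the Baire property. This suggests the conjecture posed in \cite{CPFS}: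
\begin{quote}
\emph{a completely regular space $X$ has the MOP if and only if $C_k(X)$ is Baire.}
\end{quote}
We show that it is false. A space is \emph{hemicompact} if it has a sequence of compact subsets such that every compact subset is contained in one of them, and \emph{zero-dimensional} if its clopen sets form a base. A zero-dimensional $T_1$ space is Hausdorff and completely regular, since indicator functions of clopen sets are continuous.

\begin{theorem}\label{thm:main}
There is a countable, hemicompact, zero-dimensional $T_1$ space $X$ with the moving off property such that the separable metrizable space $C_k(X)$ is not Baire; in fact $C_k(X)$ is meager in itself.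
\end{theorem}

The proof works in ZFC. By (ii), the space $X$ is not a $q$-space.

The idea is to find dense open sets that ask for more than the sets $G_n$ do. A function in our set $D_N$ must be large at a far away point $b$, and the \emph{position} of $b$ must also serve as a modulus of continuity of the function on a given compact part of $X$. Such functions are dense, because one can first read off the modulus and then place $b$ beyond it. The space $X$ has one special point $o$, and continuity at $o$ confines the large values of a function to a small set $C$. Confinement bounds the position of $b$, hence the modulus, and with this bound one can walk out of $C$ in steps along which the function hardly changes. The sets $C$ must be numerous enough to give the MOP and porous enough to allow the walk.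

Section~\ref{sec:tree} describes the underlying tree and Section~\ref{sec:space} defines $X$. Section~\ref{sec:mop} proves the MOP and Section~\ref{sec:baire} the failure of the Baire property. Section~\ref{sec:compl} contains three complements: counterexamples of all infinite cardinalities (Theorem~\ref{thm:kappa}), the role of the point $o$ (Theorem~\ref{thm:sharp}), and a game form of the MOP (Theorem~\ref{thm:game}).

\section{A tree of convergent sequences}\label{sec:tree}

Let $T=\omega^{<\omega}$ be the set of finite sequences of natural numbers, ordered by extension $\subseteq$. The empty sequence is the \emph{root} $o$, the length of $x$ is $|x|$, the \emph{children} of $t$ are the nodes $t^\frown l$ $(l\in\omega)$, and $x^-$ is the parent of $x\ne o$. Put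
\[
T_t=\{y\in T:y\supseteq t\},\qquad B_n=T_{\langle n\rangle},\qquad S_t=\{t\}\cup\{t^\frown l:l\in\omega\},
\]
and call $S_t$ the \emph{fan} at $t$.

The proof compares positions of nodes in different fans, so we need one scale for all nodes. Define the \emph{index} $\iota:T\to\omega$ by
\[
\iota(o)=0,\qquad \iota(t^\frown l)=2^l\,(2\iota(t)+1).
\]
Every positive integer $p$ is uniquely of the form $2^l(2a+1)$, and $a<p$; by induction on $p$, exactly one node has index $p$. So $\iota$ is a bijection. The index increases strictly along extensions, $\iota(\langle n\rangle)=2^n$, the first child of $t$ has index $2\iota(t)+1$, and the indices of consecutive children double. Doubling means that a fan has a child in every window $(w,2w]$ from some point on: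
\begin{equation}\label{eq:window}
\text{if } w\ge\iota(t^\frown l_0),\text{ there is } l\ge l_0 \text{ with } \iota(t^\frown l)\le w<\iota(t^\frown(l+1))=2\iota(t^\frown l)\le 2w .
\end{equation}
Indeed, take the largest $l$ with $\iota(t^\frown l)\le w$.

Let $Z_n=\bigcup\{S_t:\iota(t)\le n\}$. Then $Z_n\subseteq Z_{n+1}$, $\bigcup_nZ_n=T$, and $Z_0=\{x:|x|\le1\}$. A node $x\ne o$ lies in $Z_n$ if and only if $\iota(x)\le n$ or $\iota(x^-)\le n$. Since $\iota(x^-)<\iota(x)$, this gives
\begin{equation}\label{eq:Z}
x\in Z_n\iff \iota(x^-)\le n\quad(x\ne o);\qquad x\notin Z_n\implies |x|\ge2\text{ and }\iota(x^-)>n.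
\end{equation}

Let $\tau$ be the topology on $T$ in which $U$ is open if and only if, for each $t\in U$, all but finitely many children of $t$ are in $U$. So the children of $t$ converge to $t$; a set $A$ is $\tau$-closed if and only if each $t\notin A$ has only finitely many children in $A$; and $A$ is $\tau$-clopen if and only if, in addition, each $t\in A$ has cofinitely many children in $A$.

\begin{lemma}\label{lem:tau}
\begin{enumerate}
\item[(a)] Points are $\tau$-closed, each $T_t$ is $\tau$-clopen, and each $Z_n$ is $\tau$-compact.
\item[(b)] If $t\in U\in\tau$, there is a $\tau$-clopen set $V$ with $t\in V\subseteq U\cap T_t$.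
\item[(c)] If the sets $L_k$ $(k\in A)$ are $\tau$-closed and each $Z_n$ meets only finitely many of them, then $\bigcup_{k\in A}L_k$ is $\tau$-closed.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A node has at most one child in a given singleton. A node in $T_t$ has all its children in $T_t$, and a node outside $T_t$ has at most the child $t$ in it. An open set containing $t$ omits only finitely many points of $S_t$, so $S_t$ is compact, and $Z_n$ is a union of $n+1$ fans.

(b) Let $V$ be the set of $y\supseteq t$ such that $z\in U$ whenever $t\subseteq z\subseteq y$. If $y\in V$, then cofinitely many children of $y$ are in $U$, and these are in $V$. If a child $z\neq t$ of $y$ is in $V$, then $y\supseteq t$ and $y\in V$; so a node outside $V$ has at most the child $t$ in $V$.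

(c) Let $t\notin\bigcup_kL_k$. The children of $t$ lie in $Z_{\iota(t)}$, which meets finitely many $L_k$, and each of these contains finitely many children of $t$.
\end{proof}

The space $(T,\tau)$ is not yet a counterexample. It is hemicompact: if $x_m\in K\setminus Z_m$ for all $m$, then by (c) every subset of the infinite set $\{x_m:m\in\omega\}$ is closed, so $K$ is not compact. A set whose traces on the fans are closed is closed, so the compact sets determine $\tau$, and $C_k(T,\tau)$ is completely metrizable by Theorem~\ref{thm:sharp}(b) below. We keep the compact sets and lose the completeness by removing open sets at the root.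

\section{The space $X$}\label{sec:space}

\subsection{Coarsening the topology at the root}

\begin{lemma}\label{lem:rho}
Let $\mathcal I$ be a family of $\tau$-clopen subsets of $T\setminus\{o\}$ that is closed under finite unions and contains every $B_n$. Let $\rho$ be the family of all $U\in\tau$ such that $o\notin U$ or $T\setminus U\subseteq C$ for some $C\in\mathcal I$. Then $\rho\subseteq\tau$ is a topology, and:
\begin{enumerate}
\item[(a)] a $\tau$-closed subset of a member of $\mathcal I$ is $\rho$-closed, and a $\tau$-clopen subset of a member of $\mathcal I$ is $\rho$-clopen;
\item[(b)] $(T,\rho)$ is zero-dimensional and $T_1$.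
\end{enumerate}
\end{lemma}

\begin{proof}
If $o\in U\cap U'$ with $T\setminus U\subseteq C$ and $T\setminus U'\subseteq C'$, then $T\setminus(U\cap U')\subseteq C\cup C'\in\mathcal I$. If $o$ lies in a union of members of $\rho$, it lies in one of them, and the complement of the union is contained in the complement of that member. So $\rho$ is a topology.

(a) If $A\subseteq C\in\mathcal I$ is $\tau$-closed, then $T\setminus A\in\tau$ has complement inside $C$, so $T\setminus A\in\rho$. If $A$ is also $\tau$-open, then $A\in\rho$ because $o\notin A$.

(b) A point $t\ne o$ is $\tau$-closed and lies in $B_{t(0)}\in\mathcal I$, so it is $\rho$-closed by (a). The set $T\setminus\{o\}$ is $\tau$-open and omits $o$, so $\{o\}$ is $\rho$-closed. Let $t\in U\in\rho$. If $t\ne o$, the set $V\subseteq T_t\subseteq B_{t(0)}$ of Lemma~\ref{lem:tau}(b) is $\rho$-clopen by (a). If $t=o$ and $T\setminus U\subseteq C\in\mathcal I$, then $T\setminus C$ is a $\rho$-clopen neighborhood of $o$ inside $U$.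
\end{proof}

The two extreme choices of $\mathcal I$ show what is at stake. If $\mathcal I$ consists of all $\tau$-clopen sets omitting $o$, then $\rho=\tau$ by Lemma~\ref{lem:tau}(b). If $\mathcal I$ consists of the finite unions of the $B_n$, then the points $\langle n,0\rangle$ converge to $o$, and new compact sets appear that lie in no $Z_m$. We need an intermediate family. It must be \emph{large}: whenever compact sets $L_n$ run away in the sense that $L_n\cap Z_n=\emptyset$, infinitely many of them lie in one member of $\mathcal I$, where $\rho$ and $\tau$ have the same closed sets and Lemma~\ref{lem:tau}(c) applies. It must be \emph{porous}: above a node of $C\in\mathcal I$ there must be nodes outside $C$, at a position that we can estimate. Unions of cones $T_t$ would not do, since no node above a point of such a set leaves it.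

\subsection{The sets $C_g$}

Call $g:\omega\to\omega$ \emph{admissible} if it is strictly increasing and $g(z)\ge2z+2$ for all $z$; write $g^2=g\circ g$ and $g^3=g\circ g\circ g$. The nodes that are early children of their parents, as measured by $g$, form the set
\[
E_g=\{x\in T:|x|\ge2,\ \iota(x)\le g(\iota(x^-))\}.
\]
We enlarge $E_g$ to a $\tau$-clopen set $C_g$, by recursion on length. No node of length at most $1$ is in $C_g$. For $t\ne o$ and a child $x$ of $t$:
\begin{enumerate}
\item[(C1)] if $t\in E_g$, then $x\in C_g$;
\item[(C2)] if $t\in C_g\setminus E_g$, then $x\in C_g$ if and only if $\iota(x)\le g(\iota(t))$ or $\iota(x)\ge g^3(\iota(t))$;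
\item[(C3)] if $t\notin C_g\cup E_g$, then $x\in C_g$ if and only if $\iota(x)\le g(\iota(t))$.
\end{enumerate}
In all three cases the children with $\iota(x)\le g(\iota(t))$ are in $C_g$. Hence $E_g\subseteq C_g$, and (C3) is the case $t\notin C_g$. See Figure~\ref{fig:Cg}. Rule (C1) makes $C_g$ large: a compact set may contain a whole fan $S_t$, and it is captured once $t\in E_g$. The tail in rule (C2) is forced, since $C_g$ has to be open. The \emph{gap} between $g(\iota(t))$ and $g^3(\iota(t))$ in rule (C2) is the pore through which we leave $C_g$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]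
\foreach \x in {1,...,10} \fill (\x,2) circle (3pt);
\foreach \x in {1,2,3,7,8,9,10} \fill (\x,1) circle (3pt);
\foreach \x in {4,5,6} \draw (\x,1) circle (3pt);
\foreach \x in {1,2,3} \fill (\x,0) circle (3pt);
\foreach \x in {4,...,10} \draw (\x,0) circle (3pt);
\foreach \y in {0,1,2} \node at (11,\y) {$\cdots$};
\node[left] at (0.4,2) {$t\in E_g$};
\node[left] at (0.4,1) {$t\in C_g\setminus E_g$};
\node[left] at (0.4,0) {$t\notin C_g$};
\draw[dashed] (3.5,2.5) -- (3.5,-0.5) node[below] {$g(\iota(t))$};
\draw[dashed] (6.5,2.5) -- (6.5,-0.5) node[below] {$g^3(\iota(t))$};
\end{tikzpicture}
\caption{The children of a node $t\neq o$, listed from left to right by increasing index (schematically). Filled dots are in $C_g$, hollow dots are not. The children left of the first dashed line form $E_g\cap S_t\setminus\{t\}$. Unless $t\in E_g$, no child between the dashed lines is in $C_g$.}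
\label{fig:Cg}
\end{figure}

\begin{lemma}\label{lem:Cg}
Let $g$ be admissible. The set $C_g$ is $\tau$-clopen and $o\notin C_g$. For $t\ne o$ and a child $x$ of $t$:
\begin{enumerate}
\item[(a)] if $t\notin E_g$ and $g(\iota(t))<\iota(x)<g^3(\iota(t))$, then $x\notin C_g$;
\item[(b)] if $t\notin C_g$ and $\iota(x)>g(\iota(t))$, then $x\notin C_g$;
\item[(c)] if $b=\langle n,m\rangle\in C_g$, then $\iota(b)\le g(2^n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The root is not in $C_g$ and has no children in it. A node $t\in C_g$ has all children or cofinitely many children in $C_g$, by (C1) and (C2), and a node $t\notin C_g$, $t\neq o$, has finitely many, by (C3). Item (a) is read off from (C2) and (C3), item (b) is (C3), and (c) is (b) for $t=\langle n\rangle\notin C_g$.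
\end{proof}

\begin{example}\label{ex:g}
Let $g(z)=2z+2$, so $g^3(z)=8z+14$. The children of a node $t\neq o$ of index $a\ge1$ have indices $2a+1,\ 4a+2,\ 8a+4,\ 16a+8,\dots$. Only the first is at most $2a+2$, the next two lie strictly between $2a+2$ and $8a+14$, and $16a+8\ge 8a+14$. So $E_g$ consists of the nodes of length at least $2$ with last entry $0$; a node $t\in C_g\setminus E_g$ has all children in $C_g$ except $t^\frown1$ and $t^\frown2$; and a node $t\notin C_g$, $t\neq o$, has only the child $t^\frown0$ in $C_g$.
\end{example}

\subsection{The scale of functions}

For $f,h\in\omega^\omega$ write $f\le^*h$ if $f(n)\le h(n)$ for all but finitely many $n$. A family $\mathcal F\subseteq\omega^\omega$ is \emph{unbounded} if no $h$ satisfies $f\le^*h$ for all $f\in\mathcal F$, and $\mathfrak b$ is the least size of an unbounded family; it is defined because $\omega^\omega$ itself is unbounded. Fix an unbounded family $\{f_\alpha:\alpha<\mathfrak b\}$ and define admissible functions $g_\alpha$ by recursion. At stage $\alpha$ the family $\{g_\beta:\beta<\alpha\}$ has fewer than $\mathfrak b$ members, so some $h$ bounds it; let $g_\alpha(z)$ be the maximum of $f_\alpha(z)$, $h(z)$,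 $2z+2$ and (for $z>0$) $g_\alpha(z-1)+1$. Then:
\begin{enumerate}
\item[(S1)] $g_\beta\le^*g_\alpha$ whenever $\beta\le\alpha<\mathfrak b$;
\item[(S2)] for every $f\in\omega^\omega$ there is $\alpha$ such that $g_\alpha(n)\ge f(n)$ for infinitely many $n$.
\end{enumerate}
For (S2), take $\alpha$ with $f_\alpha\not\le^*f$ and use $g_\alpha\ge f_\alpha$. Property (S2) will give largeness; it yields only infinitely many $n$, which is all that the MOP asks for. Property (S1) lets us leave finitely many sets $C_{g_\alpha}$ one after the other.

From now on $\mathcal I$ is the family of finite unions of sets from $\{B_n:n\in\omega\}\cup\{C_{g_\alpha}:\alpha<\mathfrak b\}$, the topology $\rho$ is as in Lemma~\ref{lem:rho}, and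
\[
X=(T,\rho).
\]
By Lemmas~\ref{lem:tau}, \ref{lem:rho} and \ref{lem:Cg}, $X$ is a countable zero-dimensional $T_1$ space. Since $\rho\subseteq\tau$, every $\tau$-compact set, in particular every $Z_n$, is compact in $X$, and every $F\in C(X)$ is $\tau$-continuous.

\section{Compact sets and the moving off property}\label{sec:mop}

A $\tau$-closed set $L\subseteq Z_m$ consists of infinite pieces of fans $S_t$ with $t\in L$ and $\iota(t)\le m$, and of finitely many further points. So one number controls how large $g$ must be for $C_g$ to contain $L$.

\begin{lemma}\label{lem:capture}
Let $L$ be $\tau$-closed and contained in some $Z_m$. There is $M(L)\in\omega$ such that for all $n$ and all admissible $g$: if $L\cap Z_n=\emptyset$ and $g(n)\ge M(L)$, then $L\subseteq C_g$.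
\end{lemma}

\begin{proof}
Let $M(L)$ be the maximum of $m$ and of the indices of the finitely many $x\in L$ that are children of a node $t$ with $\iota(t)\le m$ and $L\cap S_t$ finite. Suppose $L\cap Z_n=\emptyset$ and $g(n)\ge M(L)$. Let $x\in L$ and $t=x^-$; by \eqref{eq:Z}, $|x|\ge2$ and $\iota(t)>n$.

If $\iota(x)\le M(L)$, then $\iota(x)\le g(n)\le g(\iota(t))$, so $x\in E_g\subseteq C_g$.

If $\iota(x)>M(L)$, then $\iota(t)\le m$ by \eqref{eq:Z}, because $x\in Z_m$, and so $L\cap S_t$ is infinite by the choice of $M(L)$. As $L$ is $\tau$-closed, $t\in L$. Then $t\notin Z_n$, so $|t|\ge2$ and $\iota(t^-)>n$, and $\iota(t)\le m\le g(n)\le g(\iota(t^-))$. Thus $t\in E_g$, and $x\in C_g$ by (C1).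
\end{proof}

\begin{lemma}\label{lem:runaway}
Let $L_n$ $(n\in\omega)$ be $\tau$-closed sets, each contained in some $Z_m$, with $L_n\cap Z_n=\emptyset$. There is an infinite $A\subseteq\omega$ such that $\bigcup_{n\in A'}L_n$ is closed in $X$ for every $A'\subseteq A$.
\end{lemma}

\begin{proof}
By (S2) there is $\alpha$ such that $A=\{n:g_\alpha(n)\ge M(L_n)\}$ is infinite, and $L_n\subseteq C_{g_\alpha}$ for $n\in A$ by Lemma~\ref{lem:capture}. The set $Z_k$ misses $L_n$ for $n\ge k$, since $Z_k\subseteq Z_n$. So $\bigcup_{n\in A'}L_n$ is $\tau$-closed by Lemma~\ref{lem:tau}(c), and $\rho$-closed by Lemma~\ref{lem:rho}(a).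
\end{proof}

\begin{lemma}\label{lem:compact}
Every compact $K\subseteq X$ is $\tau$-closed and contained in some $Z_m$. Hence $X$ is hemicompact and not compact.
\end{lemma}

\begin{proof}
As $X$ is Hausdorff, $K$ is $\rho$-closed, hence $\tau$-closed. Suppose there are points $x_m\in K\setminus Z_m$ for all $m$. Lemma~\ref{lem:runaway}, applied to the sets $\{x_m\}$, gives an infinite $A$ such that every subset of $Q=\{x_m:m\in A\}$ is closed in $X$. The set $Q$ is infinite: a finite set lies in some $Z_n$, while $x_m\notin Z_n$ for $m\geq n$. So $Q$ is an infinite closed discrete subset of the compact set $K$, which is impossible. Finally, $X\neq Z_m$ for all $m$ by \eqref{eq:Z}.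
\end{proof}

\begin{proposition}\label{prop:expand}
Let $L_n$ $(n\in\omega)$ be pairwise disjoint compact subsets of $X$, possibly empty, with $L_n\cap Z_n=\emptyset$. There are an infinite $A\subseteq\omega$ and a discrete indexed family of open sets $U_n\supseteq L_n$ $(n\in A)$. Consequently $X$ has the moving off property.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:compact}, Lemma~\ref{lem:runaway} applies; let $A$ be as there. For $x\in X$ the set $X\setminus\bigcup\{L_n:n\in A,\ x\notin L_n\}$ is an open neighborhood of $x$, and it meets $L_n$ for at most one $n\in A$, since $x$ lies in at most one $L_n$.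

To expand the $L_n$ we use that $X$ is countable and zero-dimensional. Enumerate $X=\{x_i:i\in\omega\}$, let $O_i\ni x_i$ be clopen and meet $L_n$ for at most one $n\in A$, and let $O_i'=O_i\setminus\bigcup_{j<i}O_j$. The sets $O_i'$ partition $X$ into clopen sets. Put $U_n=\bigcup\{O_i':O_i'\cap L_n\ne\emptyset\}\supseteq L_n$ for $n\in A$. Each $O_i'$ occurs in at most one of these unions and is disjoint from all others, so it is a neighborhood of each of its points that meets at most one $U_n$.

Now let $\mathcal K$ be a collection of nonempty compact sets that moves off the compact sets. Choose recursively $L_n\in\mathcal K$ disjoint from the compact set $Z_n\cup L_0\cup\dots\cup L_{n-1}$. The $L_n$ are nonempty and pairwise disjoint, hence distinct, and $\{L_n:n\in A\}$ is an infinite strongly discrete subcollection of $\mathcal K$.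
\end{proof}

\section{$C_k(X)$ is meager}\label{sec:baire}

\subsection{Dense open sets that record a modulus of continuity}

By Lemma~\ref{lem:compact}, the sets $V(F,Z_j,\varepsilon)$ form a neighborhood base at $F$ in $C_k(X)$. Call $b=\langle n,m\rangle$ a \emph{witness of order $n$} for $F:T\to\mathbb{R}$ if $F(b)>1$ and
\begin{equation}\label{eq:witness}
|F(x)-F(t)|<2^{-n}\quad\text{whenever }\iota(t)\le2^n,\ x\text{ is a child of }t,\ \iota(x)>\iota(b).
\end{equation}
So $\iota(b)$ is a point beyond which $F$ has converged, up to $2^{-n}$, along all fans of $Z_{2^n}$. Let $D_N$ be the set of $F\in C(X)$ that have a witness of order at least $N$.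

\begin{lemma}\label{lem:D}
Each $D_N$ is open and dense in $C_k(X)$.
\end{lemma}

\begin{proof}
\emph{Open.} Let $b$ be a witness of order $n\ge N$ for $F$. For each of the finitely many $t$ with $\iota(t)\le2^n$, the set $K_t=\{t\}\cup\{x\text{ child of }t:\iota(x)>\iota(b)\}$ is compact, so the continuous function $|F-F(t)|$ attains on it a maximum $c_t<2^{-n}$. Take $\varepsilon>0$ with $\varepsilon<F(b)-1$ and $2\varepsilon<2^{-n}-c_t$ for all these $t$. Then $b$ is a witness for every member of $V(F,\{b\}\cup\bigcup_tK_t,\varepsilon)$.

\emph{Dense.} Let $F\in C(X)$ and $j\in\omega$; we find $F'\in D_N$ with $F'=F$ on $Z_j$. Choose $n\ge N$ with $2^n>j$. For each of the finitely many $t$ with $\iota(t)\le2^n$, all but finitely many children $x$ satisfy $|F(x)-F(t)|<2^{-n}$. So for large $m$ the node $b=\langle n,m\rangle$ satisfies \eqref{eq:witness} for $F$. The cone $T_b\subseteq B_n$ is $\rho$-clopen by Lemma~\ref{lem:rho}(a), so the function $F'$ equal to $2$ on $T_b$ and to $F$ elsewhere is continuous. For $y\in T_b$ we have $\iota(y^-)\ge\iota(\langle n\rangle)>j$, so $T_b\cap Z_j=\emptyset$ by \eqref{eq:Z}. Let $t$ and $x$ be as in \eqref{eq:witness}. Then $t\notin T_b$,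 because $\iota(t)\le2^n<\iota(b)$; the only child of such a $t$ that can lie in $T_b$ is $b$, and $x\ne b$ because $\iota(x)>\iota(b)$. So $F'$ agrees with $F$ at $t$ and $x$, and $b$ is a witness for $F'$.
\end{proof}

Let $O=\{F\in C(X):F(o)<1/4\}$, a nonempty open set. We shall show that $O\cap\bigcap_ND_N=\emptyset$. Condition \eqref{eq:witness} is essential for this: the function equal to $2$ on $C_{g_\alpha}$ and $0$ elsewhere lies in $O$ and exceeds $1$ at every $\langle n,0\rangle$, since $\iota(\langle n,0\rangle)=2^{n+1}+1\le g_\alpha(2^n)$.

\begin{example}\label{ex:escape}
Let $g(z)=2z+2$ as in Example~\ref{ex:g}. We show that no $\tau$-continuous $F$ with $F<1/4$ off $C_g$ has witnesses of arbitrarily large order. Suppose it does. A witness lies in $C_g$, so it has the form $\langle n,0\rangle$ and index $2^{n+1}+1$: confinement to $C_g$ has bounded the modulus. Fix a witness $s$ and $l_0\ge1$ with $F(s^\frown l)>3/4$ for $l\ge l_0$. Take a second witness $b=\langle n,0\rangle$ with $n\ge2$ and $2^n\ge\iota(s^\frown l_0)$. By \eqref{eq:window} there is a child $t=s^\frown l$, $l\ge l_0$, whose index $a$ satisfies $a\le2^n<2a$. This is the latest child of $s$ whose fan is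 controlled by $b$, and since $a$ is comparable to $2^n$, the control starts early in that fan: $x=t^\frown1$ has index $4a+2>2^{n+1}+2>\iota(b)$. By \eqref{eq:witness}, $F(x)>3/4-1/4=1/2$. But $t\notin E_g$ because $l\ne0$, so $t^\frown1\notin C_g$ and $F(x)<1/4$, a contradiction.
\end{example}

\subsection{Leaving finitely many sets $C_g$}

In general $F\geq 1/4$ is allowed on a union of finitely many sets $C_g$, and two new things can happen. On leaving one set the walk may land in another, so the step must be repeated; and it must not reenter a set that it has already left. The next lemma performs one step and excludes reentry when the sets are left in $\le^*$-increasing order.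

\begin{lemma}\label{lem:escape}
Let $g_1,\dots,g_\mu$ be admissible with $g_i\le^*g_\mu$ for all $i\leq\mu$. Let $F:T\to\mathbb{R}$ be $\tau$-continuous and have, for arbitrarily large $n$, a witness $b$ of order $n$ with $\iota(b)\le g_\mu(2^n)$. If $y\notin C_{g_i}$ for all $i<\mu$ and $\delta>0$, there is $x\supseteq y$ with $x\notin C_{g_i}$ for all $i\le\mu$ and $|F(x)-F(y)|<\delta$.
\end{lemma}

\begin{proof}
Write $g=g_\mu$, and fix $c$ with $g_i(z)\le g(z)$ for all $z\ge c$ and $i\le\mu$. The node $x$ will be a child of a child $t$ of $y$. Since $F$ is $\tau$-continuous, the sets $C_{g_i}$ are $\tau$-closed, and the indices of the children of $y$ tend to infinity, there is $l_0$ such that every $t=y^\frown l$ with $l\ge l_0$ satisfies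
\begin{equation}\label{eq:t}
|F(t)-F(y)|<\delta/2,\qquad t\notin C_{g_i}\ (i<\mu),\qquad \iota(t)>g(\iota(y)),\qquad \iota(t)\ge c.
\end{equation}
The third condition says that $t\notin E_g$, so the fan at $t$ has a gap.

Take a witness $b$ of order $n$ with $\iota(b)\le g(2^n)$, $2^n\ge\iota(y^\frown l_0)$ and $2^{-n}<\delta/2$. By \eqref{eq:window} there is $t=y^\frown l$ with $l\ge l_0$ and $a:=\iota(t)\le2^n<2a$. Since $2a\le g(a)$ and $g$ is increasing,
\[
\iota(b)\le g(2^n)\le g^2(a)=:w .
\]
The first child of $t$ has index $2a+1\le g(a)\le w$, so by \eqref{eq:window} there is a child $x$ of $t$ with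
\[
w<\iota(x)\le2w<g(w)=g^3(a).
\]
Now $t\notin E_g$ and $g(a)\le w<\iota(x)<g^3(a)$, so $x\notin C_g$ by Lemma~\ref{lem:Cg}(a). For $i<\mu$ we have $t\notin C_{g_i}$ and $\iota(x)>g(a)\ge g_i(a)$, as $a\ge c$, so $x\notin C_{g_i}$ by Lemma~\ref{lem:Cg}(b). Finally $\iota(t)\le2^n$ and $\iota(x)>w\ge\iota(b)$, so \eqref{eq:witness} gives $|F(x)-F(t)|<2^{-n}<\delta/2$, and $|F(x)-F(y)|<\delta$ by \eqref{eq:t}.
\end{proof}

The proof explains the third iterate in rule (C2): one application of $g$ leads from $\iota(t)$ past $2^n$, a second one past $\iota(b)$, and the third leaves room for a window $(w,2w]$. The first and third of these use $g(z)\ge2z+2$. Without $g_i\le^*g_\mu$, the node $x$ could lie in $E_{g_i}$ and so return to $C_{g_i}$.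

\begin{proposition}\label{prop:empty}
$O\cap\bigcap_ND_N=\emptyset$.
\end{proposition}

\begin{proof}
Suppose $F$ lies in the intersection. The set $\{F<1/4\}$ is $\rho$-open and contains $o$, so there are $q\in\omega$ and $\alpha_1<\dots<\alpha_r<\mathfrak b$ such that, with $g_i=g_{\alpha_i}$ and $C_i=C_{g_i}$,
\begin{equation}\label{eq:cover}
F(x)\ge1/4\implies x\in B_0\cup\dots\cup B_q\cup C_1\cup\dots\cup C_r .
\end{equation}
By (S1), $g_i\le^*g_\mu$ for $i\le\mu\le r$.

The function $F$ has witnesses of arbitrarily large order $n>q$. Such a witness $b$ lies in $B_n$ and has $F(b)>1$, so it lies in some $C_i$; in particular $r\ge1$. A witness in $C_i$ has index at most $g_i(2^n)$, which meets the hypothesis of Lemma~\ref{lem:escape} for $\mu\ge i$ but tells nothing for $\mu<i$. We therefore start the walk at a node that is already outside the earlier sets. By the pigeonhole principle there are $j\leq r$ and a set $\mathcal B$ of witnesses of unbounded orders $n>q$ such that, for each $b\in\mathcal B$, the least $i$ with $b\in C_i$ is $j$. For $b\in\mathcal B$ of order $n$, Lemma~\ref{lem:Cg}(c) gives $\iota(b)\le g_j(2^n)$, and for $\mu\ge j$ this is at most $g_\mu(2^n)$ once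 $n$ is large.

Fix $s\in\mathcal B$ and put $y_j=s$; then $y_j\notin C_i$ for $i<j$. For $\mu=j,j+1,\dots,r$ in turn, Lemma~\ref{lem:escape} with $\delta=1/(2r)$ gives $y_{\mu+1}\supseteq y_\mu$ with $y_{\mu+1}\notin C_i$ for all $i\le\mu$ and $F(y_{\mu+1})>F(y_\mu)-1/(2r)$. After at most $r$ steps we reach $y=y_{r+1}$ with $F(y)>1-1/2$ and $y\notin C_1\cup\dots\cup C_r$. Since $y\supseteq s$, also $y\in B_n$ for some $n>q$, so $y\notin B_0\cup\dots\cup B_q$. This contradicts \eqref{eq:cover}.
\end{proof}

Each step climbs two levels and $r$ is not bounded in advance; this is why the construction uses a tree of infinite height.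

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X$ is countable, zero-dimensional and $T_1$ by Lemma~\ref{lem:rho}, hemicompact by Lemma~\ref{lem:compact}, and has the MOP by Proposition~\ref{prop:expand}. The dense open sets $D_N$ have an intersection that misses the nonempty open set $O$, so $C_k(X)$ is not Baire.

By Proposition~\ref{prop:empty}, $O$ is the union of the sets $O\setminus D_N$, which are nowhere dense because $D_N$ is open and dense. For $k\in\omega$ the translation $F\mapsto F+k$ is a homeomorphism of $C_k(X)$ that maps $O$ onto $\{F:F(o)<k+1/4\}$, and these sets cover $C_k(X)$. So $C_k(X)$ is meager in itself.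

Since the $Z_n$ cover $X$ and the sets $V(F,Z_n,\varepsilon)$ form a base at $F$, the map $F\mapsto(F|_{Z_n})_n$ embeds $C_k(X)$ in the product $\prod_nC(Z_n)$ of Banach spaces with the supremum norm. Each $Z_n$ is metrizable: choose for each of the countably many pairs of distinct points a clopen set separating them; the indicator functions give a continuous injection of the compact space $Z_n$ into $\{0,1\}^\omega$, which is an embedding. The space $C(K)$ is separable for compact metrizable $K$, so the product is separable metrizable, and so is its subspace $C_k(X)$.
\end{proof}

\section{Complements}\label{sec:compl}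

\subsection{Counterexamples of every size}

\begin{theorem}\label{thm:kappa}
For every infinite cardinal $\kappa$ there is a completely regular space $Y$ of size $\kappa$ with the moving off property such that $C_k(Y)$ is not Baire.
\end{theorem}

\begin{proof}
Let $Y=X\oplus\Delta$ be the topological sum of $X$ and a discrete space $\Delta$ of size $\kappa$. It is zero-dimensional, $T_1$ and of size $\kappa$. A function on $Y$ is continuous if and only if its restriction to $X$ is, and the compact subsets of $Y$ are the unions of a compact subset of $X$ and a finite subset of $\Delta$. Hence $C_k(Y)=C_k(X)\times\mathbb{R}^\Delta$, and the projection $\pi$ onto $C_k(X)$ is a continuous open surjection. The sets $\pi^{-1}(D_N)$ are open, and dense because $\pi(W)$ meets $D_N$ for every nonempty open $W$; their intersection misses the nonempty open set $\pi^{-1}(O)$. So $C_k(Y)$ is not Baire.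

Let $\mathcal K$ be a collection of nonempty compact subsets of $Y$ that moves off the compact sets. Choose $L_n\in\mathcal K$ disjoint from $Z_n\cup L_0\cup\dots\cup L_{n-1}$. Proposition~\ref{prop:expand}, applied to the possibly empty compact sets $L_n\cap X$, gives an infinite $A$ and a discrete family of open sets $U_n\supseteq L_n\cap X$ $(n\in A)$ in $X$. The sets $W_n=U_n\cup(L_n\cap\Delta)\supseteq L_n$ are open in $Y$. A point of $X$ has a neighborhood inside $X$ that meets at most one $U_n$, hence at most one $W_n$, and for $d\in\Delta$ the open set $\{d\}$ meets at most one $W_n$ because the $L_n$ are pairwise disjoint.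
\end{proof}

\subsection{The root is the only bad point}

A space $Y$ is a \emph{$k$-space} if a set $A\subseteq Y$ is closed whenever $A\cap K$ is closed in $K$ for every compact $K$. It is a \emph{$k_\omega$-space} if it is the union of an increasing sequence of compact sets $K_j$ such that $A$ is closed whenever each $A\cap K_j$ is closed in $K_j$; such a space is a $k$-space.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] The space $X$ is hemicompact, and every point other than $o$ has a clopen neighborhood that is a $k_\omega$-space.
\item[(b)] If $Y$ is a completely regular hemicompact $k$-space, then $C_k(Y)$ is completely metrizable, hence Baire.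
\item[(c)] The space $X$ is not a $k$-space, and it fails only at the point $o$: if $A\cap K$ is closed for every compact $K\subseteq X$, then $\overline A\subseteq A\cup\{o\}$.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) Hemicompactness is Lemma~\ref{lem:compact}. Every point other than $o$ lies in one of the clopen sets $B_n$, which is the increasing union of the compact sets $Z_j\cap B_n$. Let $A\subseteq B_n$ be such that each $A\cap Z_j$ is closed in $Z_j\cap B_n$, hence closed in $X$ and $\tau$-closed. For $t\notin A$, the children of $t$ in $A$ lie in the $\tau$-closed set $A\cap Z_{\iota(t)}\not\ni t$, so there are finitely many of them. Thus $A$ is $\tau$-closed, and $\rho$-closed by Lemma~\ref{lem:rho}(a).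

(b) Let $K_0\subseteq K_1\subseteq\cdots$ be compact sets such that every compact set lies in some $K_n$; they cover $Y$. As in the proof of Theorem~\ref{thm:main}, $f\mapsto(f|_{K_n})_n$ embeds $C_k(Y)$ in the completely metrizable space $\prod_nC(K_n)$. The image lies in the closed set of sequences $(f_n)$ with $f_{n+1}|_{K_n}=f_n$ for all $n$. Conversely, such a sequence defines $f:Y\to\mathbb{R}$ whose restriction to each $K_n$, hence to each compact set, is continuous. The preimage of a closed set under $f$ meets each compact $K$ in a set closed in $K$, so it is closed because $Y$ is a $k$-space. Thus $f$ is continuous and the image is the whole closed set, which is completely metrizable.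

(c) If $X$ were a $k$-space, $C_k(X)$ would be Baire by (b), contrary to Theorem~\ref{thm:main}. If $A$ has closed traces on compact sets, then $A\cap B_n$ is closed by (a). A point $x\in\overline A\cap B_n$ lies in the closure of $A\cap B_n$, since $B_n$ is open, so $x\in A$.
\end{proof}

\subsection{A game form of the moving off property}

Let $Y$ be a noncompact completely regular space. In round $n\in\omega$ of the following game, player $\mathbf K$ plays a compact set $K_n$ and player $\mathbf L$ answers with a nonempty compact set $L_n$ disjoint from $K_n$; an answer exists because $K_n\ne Y$. Player $\mathbf K$ wins if there is a discrete indexed family of open sets $O_n\supseteq L_n$ $(n\in\omega)$, and otherwise $\mathbf L$ wins. A \emph{strategy} for $\mathbf L$ is a function $\sigma$ that assigns to each finite sequence $(K_0,\dots,K_n)$ of compact sets a legal answer $\sigma(K_0,\dots,K_n)$; it is \emph{winning} if $\mathbf L$ wins every play in which $L_n=\sigma(K_0,\dots,K_n)$ for all $n$. A collection witnessing the failure of the MOP is a fixed supply of answers, while a strategy may change its supply from round to round, and $\mathbf K$ must separate all the answers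 rather than infinitely many. The theorem says that this gives $\mathbf L$ no advantage.

\begin{theorem}\label{thm:game}
A noncompact completely regular space $Y$ has the moving off property if and only if $\mathbf L$ has no winning strategy. Consequently, even ``\,$\mathbf L$ has no winning strategy'' does not imply that $C_k(Y)$ is Baire.
\end{theorem}

\begin{proof}
Suppose $\mathcal K$ witnesses the failure of the MOP. Let $\mathbf L$ play in round $n$ a member of $\mathcal K$ disjoint from $K_n\cup L_0\cup\dots\cup L_{n-1}$. The answers form an infinite subcollection of $\mathcal K$, which is not strongly discrete, so $\mathbf L$ wins.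

Conversely, let $Y$ have the MOP and let $\sigma$ be a strategy for $\mathbf L$. We build a tree of moves $K_s$ $(s\in T\setminus\{o\})$ with answers $L_s=\sigma(K_{s|1},K_{s|2},\dots,K_s)$, where $s|k$ is the initial segment of length $k$. Let $s\in T$ and suppose $K_{s|1},\dots,K_s$ are defined (for $s=o$ the list is empty). The collection $\{\sigma(K_{s|1},\dots,K_s,K):K\text{ compact}\}$ moves off the compact sets, since the answer to $K$ misses $K$. By the MOP there are compact sets $K_{s^\frown n}$ $(n\in\omega)$ such that the answers $L_{s^\frown n}$ are distinct and form a strongly discrete collection. A compact set $K$ is covered by finitely many open sets each meeting at most one member, so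
\begin{equation}\label{eq:miss}
\text{for each } s\in T \text{ and each compact } K,\ L_{s^\frown n}\cap K=\emptyset\text{ for all but finitely many } n.
\end{equation}

We have discreteness among the children of each node and need it along a branch. To get it, we apply the MOP once more, to unions that contain an answer above each of many nodes. Let $t_i$ be the node with $\iota(t_i)=i$ and consider the collection of all sets
\[
L_{\langle n\rangle}\cup L_{t_0{}^\frown n_0}\cup\dots\cup L_{t_n{}^\frown n_n}\qquad(n,n_0,\dots,n_n\in\omega).
\]
It moves off the compact sets: given $K$, use \eqref{eq:miss} to choose $n$ and then $n_0,\dots,n_n$ so that each piece misses $K$. So it has an infinite strongly discrete subcollection; fix one representation of the displayed form for each member. Distinct members are disjoint and contain the nonempty piece $L_{\langle n\rangle}$, so they use different values of $n$. We obtain an infinite $A\subseteq\omega$, numbers $n_i(a)$ for $i\le a\in A$, and a discrete indexed family of open sets $U_a$ $(a\in A)$ with $L_{t_i{}^\frown n_i(a)}\subseteq U_a$ whenever $i\le a\in A$.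

Define a branch $s^0\subseteq s^1\subseteq\cdots$ with $|s^k|=k$. Put $s^0=o$. Given $s^k=t_i$, choose $a_k\in A$ with $a_k\ge i$ and $a_k>a_{k'}$ for all $k'<k$, and let $s^{k+1}=t_i{}^\frown n_i(a_k)$. Then $L_{s^{k+1}}\subseteq U_{a_k}$, and the $a_k$ are distinct. The play $K_{s^1},L_{s^1},K_{s^2},L_{s^2},\dots$ follows $\sigma$ and is won by $\mathbf K$, with $O_k=U_{a_k}$. So $\sigma$ is not winning.

The space $X$ of Theorem~\ref{thm:main} is noncompact by Lemma~\ref{lem:compact} and has the MOP, so $\mathbf L$ has no winning strategy on it, while $C_k(X)$ is not Baire.
\end{proof}

\begin{thebibliography}{1}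

\bibitem{CPFS}
\emph{Completeness Properties in Function Spaces with the Compact-Open Topology},
\texttt{https://\allowbreak etd.auburn.edu/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 10415/\allowbreak 4092/\allowbreak dissertation\_hughes.pdf\allowbreak ?sequence=2\allowbreak \&isAllowed=y}

\end{thebibliography}
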